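
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A classification of the multiplicative commutators on Hilbert space}


\begin{abstract}
Let $\mathfrak H$ be a complex, separable, infinite-dimensional Hilbert space. We prove the conjecture that every invertible operator on $\mathfrak H$ that is not a compact perturbation of a scalar has the form $ABA^{-1}B^{-1}$ with $A$ and $B$ invertible. We also prove this for every invertible compact perturbation of a scalar of modulus one, and there $B$ can be taken to be a bilateral shift of infinite multiplicity. It follows that an invertible operator is a multiplicative commutator if and only if it is not of the form $\lambda+K$ with $K$ compact and $|\lambda|\neq 1$.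
\end{abstract}

\section{The question and the answer}

Throughout, $\mathfrak H$ is a complex, separable, infinite-dimensional Hilbert space, $\mathfrak L(\mathfrak H)$ is the algebra of bounded linear operators on $\mathfrak H$, and $(C)$ is its ideal of compact operators. An invertible operator $T\in\mathfrak L(\mathfrak H)$ is a \emph{multiplicative commutator} if
\[
T=ABA^{-1}B^{-1}\qquad\text{for some invertible }A,B\in\mathfrak L(\mathfrak H).
\]
Such a $T$ measures how far $A$ and $B$ are from commuting: $AB=T\,BA$. Which operators arise in this way?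

On a finite-dimensional space the determinant gives an obstruction, $\det(ABA^{-1}B^{-1})=1$. On $\mathfrak H$ the following obstruction modulo the compact operators is known.

\begin{fact}\label{fact:obstruction}
If $T$ is a multiplicative commutator and $T-\lambda\in(C)$, then $|\lambda|=1$.
\end{fact}

\begin{proof}
Write $T=ABA^{-1}B^{-1}$, and let $\alpha,\beta$ be the images of $A,B$ in the Calkin algebra $\mathfrak L(\mathfrak H)/(C)$. From $ABA^{-1}=TB$ we get $\alpha\beta\alpha^{-1}=\lambda\beta$. Comparing spectral radii, $r(\beta)=|\lambda|\,r(\beta)$. Here $r(\beta)>0$, because $\beta$ is invertible.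
\end{proof}

The argument says something only when $T$ is a scalar modulo $(C)$. An operator $T$ on an infinite-dimensional space is \emph{of class $(F)$} if it is not congruent to a scalar modulo the compact operators, that is, if $T-\lambda$ is compact for no $\lambda\in\mathbb C$. One may guess that for these operators there is no obstruction at all. The additive analogue supports the guess: it is known that every operator of class $(F)$ is an additive commutator $AB-BA$ with $A,B\in\mathfrak L(\mathfrak H)$. So does the following known fact.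

\begin{fact}\label{fact:sum}
If an invertible operator is the direct sum of two operators of class $(F)$, then it is a multiplicative commutator.
\end{fact}

The question whether \emph{every} invertible operator of class $(F)$ is a multiplicative commutator is the conjecture treated here; it comes from \cite{MC}. We use Fact~\ref{fact:sum} without proof; it is an essential ingredient for class $(F)$. It does not settle the conjecture directly, as the following example shows.

\begin{example}\label{ex:shift}
Let $S$ be the unilateral shift on $\ell^2$ with its standard basis $(\varepsilon_n)_{n\ge1}$. The operator $T=2+S$ is invertible, since $\|S\|=1$. It is of class $(F)$, since $\|(S-\mu)\varepsilon_n\|\ge 1$ for all $n$ and $\mu$, while $\varepsilon_n\to0$ weakly.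

Let $e$ be an idempotent commuting with $T$, hence with $S$. Then $e^*$ commutes with $S^*$, so it maps the line $\ker S^*=\mathbb C\varepsilon_1$ into itself and acts on it as $0$ or $1$. Replacing $e$ by $1-e$ if necessary, we may assume that $e^*=0$ on $\ker S^*$. If $e^*=0$ on $\ker S^{*n}$ and $x\in\ker S^{*(n+1)}$, then $S^*e^*x=e^*S^*x=0$, so $e^*x\in\ker S^*$ and $e^*x=e^*(e^*x)=0$. By induction $e^*$ vanishes on the dense union of the spaces $\ker S^{*n}$, so $e=0$. Hence the only idempotents commuting with $T$ are $0$ and $1$, and $T$ is not similar to any nontrivial direct sum.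
\end{example}

We prove the conjecture and settle the remaining operators as well.

\begin{theorem}\label{thm:A}
Every invertible operator of class $(F)$ is a multiplicative commutator.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $T\in\mathfrak L(\mathfrak H)$ be invertible and $T=\lambda+K$ with $K$ compact and $|\lambda|=1$. Then $T$ is a multiplicative commutator. More precisely, $T=ABA^{-1}B^{-1}$ with $B$ unitary, a bilateral shift of infinite multiplicity.
\end{theorem}

\begin{theorem}\label{thm:C}
An invertible $T\in\mathfrak L(\mathfrak H)$ is a multiplicative commutator if and only if it is not of the form $\lambda+K$ with $K$ compact and $|\lambda|\ne1$.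
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:C} from Theorems~\ref{thm:A} and~\ref{thm:B}]
If $T$ is of class $(F)$, use Theorem~\ref{thm:A}. Otherwise $T=\lambda+K$ with $K$ compact, and $\lambda$ is unique because $\mathfrak H$ is infinite-dimensional. If $|\lambda|=1$, use Theorem~\ref{thm:B}; if $|\lambda|\ne1$, then $T$ is not a multiplicative commutator by Fact~\ref{fact:obstruction}.
\end{proof}

Both proofs start from the same reformulation. Write $a\sim b$ when $a$ and $b$ are \emph{similar}, that is, $b=gag^{-1}$ for an invertible $g$, possibly between two different Hilbert spaces.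

\begin{lemma}\label{lem:criterion}
An invertible operator $T$ is a multiplicative commutator if and only if $TB\sim B$ for some invertible $B$.
\end{lemma}

\begin{proof}
The equations $T=ABA^{-1}B^{-1}$ and $TB=ABA^{-1}$ are equivalent.
\end{proof}

So we must find a $B$ that absorbs $T$ up to similarity. For class $(F)$ we look for an upper block triangular $B$ such that $TB$ is lower block triangular. Equivalently, with $N=B^{-1}$, we factor $T=LN$ with $L$ lower triangular, $N$ upper triangular and $L\sim N^{-1}$. Sections~\ref{sec:tri}--\ref{sec:A} carry this out. For $T=\lambda+K$ we take for $B$ a bilateral shift adapted to $K$ (Section~\ref{sec:B}).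

\subsection*{The $2\times2$ model}

The idea for class $(F)$ is already visible for matrices. \emph{Let $T$ be a non-scalar complex $2\times 2$ matrix with $\det T=1$; we show that $T$ is a multiplicative commutator.}

Since $T$ is not scalar, some vector $x$ is not an eigenvector. Let $y$ be the trace of $T$, so that $T^2=yT-1$. In the basis $x,Tx$ the matrix of $T$ is a companion matrix, and conjugating it by a shear produces the upper left entry $1$:
\[
\begin{pmatrix}1&1\\0&1\end{pmatrix}
\begin{pmatrix}0&-1\\1&y\end{pmatrix}
\begin{pmatrix}1&-1\\0&1\end{pmatrix}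
=\begin{pmatrix}1&y-2\\1&y-1\end{pmatrix}
=\underbrace{\begin{pmatrix}1&0\\1&t\end{pmatrix}}_{L}
\underbrace{\begin{pmatrix}1&y-2\\0&t^{-1}\end{pmatrix}}_{N}.
\]
The factorization holds for every $t\ne0$. If also $t\neq1$, then $L$ and $N^{-1}$ both have the distinct eigenvalues $1,t$, so $L\sim N^{-1}$, and Lemma~\ref{lem:criterion} applies with $B=N^{-1}$.

Three ingredients enter: a vector moved off its own line by $T$; a shear that lets us choose the first pivot; a parameter $t$ that separates the two diagonal entries, so that triangular matrices become diagonal up to similarity. (The pivots are the upper left entry and its Schur complement; here both are $1$.) For operators, the vector becomes an infinite-dimensional subspace $\mathcal M$ and the pivots become operators. With the shear parameter $Z$ they will be, apart from an extra block, $Z$ and $Z^{-1}w$ for a fixed invertible $w$. The matrix model needs $\det T=1$ so that both pivots can be $1$. In infinite dimensions we need only that both pivots be multiplicative commutators, and every invertible $w$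 can be factored accordingly (Section~\ref{sec:factor}).

\section{Tools}\label{sec:tools}

\paragraph{Conventions.} Operators may act on any complex separable Hilbert space. Saying that an operator is of class $(F)$ includes that its space is infinite-dimensional. Being of class $(F)$ and being a multiplicative commutator are invariant under similarity. Hence Fact~\ref{fact:sum} also applies to an invertible operator that is only similar to a direct sum of two operators of class $(F)$. The spectrum and spectral radius of $a$ are $\sigma(a)$ and $r(a)$.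

If $T=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ with $a$ invertible, the \emph{Schur complement} of $a$ in $T$ is $s=d-ca^{-1}b$, and we call $a$ and $s$ the \emph{pivots}. From
\[
T=\begin{pmatrix}1&0\\ca^{-1}&1\end{pmatrix}\begin{pmatrix}a&0\\0&s\end{pmatrix}\begin{pmatrix}1&a^{-1}b\\0&1\end{pmatrix}
\]
we see that $T$ is invertible if and only if $s$ is.

\paragraph{Triangular operators.} Call $a$ and $b$ \emph{separated} if $a$ is invertible and $r(a^{-1})\,r(b)<1$, or $b$ is invertible and $r(b^{-1})\,r(a)<1$. This means that some circle centered at $0$ has one spectrum inside and the other outside.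

\begin{lemma}\label{lem:R}
A $2\times 2$ block triangular operator, upper or lower, with separated diagonal entries $a,b$ is similar to $a\oplus b$.
\end{lemma}

\begin{proof}
Interchanging the two coordinates turns lower triangular operators into upper triangular ones, so consider the upper triangular case. Since
\[
\begin{pmatrix}1&X\\0&1\end{pmatrix}\begin{pmatrix}a&x\\0&b\end{pmatrix}\begin{pmatrix}1&-X\\0&1\end{pmatrix}=\begin{pmatrix}a&x+Xb-aX\\0&b\end{pmatrix},
\]
it suffices to solve $aX-Xb=x$. If $a$ is invertible and $r(a^{-1})r(b)<1$, put $X=\sum_{k\ge0}a^{-k-1}xb^k$. If $b$ is invertible and $r(a)r(b^{-1})<1$, put $X=-\sum_{k\ge0}a^kxb^{-k-1}$. Both series converge in norm by the root test, and in both cases $aX-Xb$ telescopes to $x$.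
\end{proof}

(This is a special case of Rosenblum's theorem, by which $X\mapsto aX-Xb$ is bijective whenever $\sigma(a)\cap\sigma(b)=\emptyset$.)

\paragraph{Almost diagonal subsequences.} Several operators below are built from weakly null sequences. After thinning, such sequences behave like orthogonal ones.

\begin{lemma}\label{lem:SP}
Let finitely many weakly null sequences $(u_n^{(i)})_{n\ge1}$ in a Hilbert space $\mathcal K$, finitely many bounded operators $O_j$ on $\mathcal K$ and $\eta>0$ be given. After passing to a common subsequence, the formulas $J_i\varepsilon_n=u_n^{(i)}$ define bounded operators $J_i:\ell^2\to\mathcal K$, and for $O=1$ and $O=O_j$ and all $i,i'$,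
\[
\bigl\|J_{i'}^*\,O\,J_i-\operatorname{diag}_n\langle Ou_n^{(i)},u_n^{(i')}\rangle\bigr\|\le\eta .
\]
\end{lemma}

\begin{proof}
Suppose indices $n_1<\dots<n_{k-1}$ are chosen. For $l<k$, as $n\to\infty$, the numbers $\langle Ou_n^{(i)},u_{n_l}^{(i')}\rangle$ and $\langle Ou_{n_l}^{(i)},u_n^{(i')}\rangle$ tend to $0$, because one vector is fixed and the other is weakly null. So we can choose $n_k>n_{k-1}$ for which all these finitely many numbers have modulus at most $\eta2^{-k-l}$. After relabeling,
\[
|\langle Ou_m^{(i)},u_n^{(i')}\rangle|\le\eta2^{-m-n}\qquad(m\ne n).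
\]
A matrix with zero diagonal and these bounds has Hilbert--Schmidt norm at most $\eta\bigl(\sum_{m,n}4^{-m-n}\bigr)^{1/2}=\eta/3$. With $O=1$ this shows $\|\sum c_nu_n^{(i)}\|^2\le(\sup_n\|u_n^{(i)}\|^2+\eta)\sum|c_n|^2$ for finite sums, so $J_i$ is bounded. The matrix of $J_{i'}^*OJ_i$ is $(\langle Ou^{(i)}_m,u^{(i')}_n\rangle)_{n,m}$, which gives the claim.
\end{proof}

\section{Assembling commutators from pivots}\label{sec:tri}

The last step of the $2\times2$ model works for operators, with multiplicative commutators in place of the pivots $1$.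

\begin{lemma}\label{lem:assembly}
Let $T=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ be invertible with $a$ invertible, and let $s=d-ca^{-1}b$. If $a$ and $s$ are multiplicative commutators, so is $T$.
\end{lemma}

\begin{proof}
If $a=gkg^{-1}k^{-1}$, then $a=a_1a_2$ with $a_1=gkg^{-1}$ and $a_2=k^{-1}$, so $a_1\sim a_2^{-1}$. Likewise $s=s_1s_2$ with $s_1\sim s_2^{-1}$. For $t>0$ put
\[
L=\begin{pmatrix}a_1&0\\ca^{-1}a_1&ts_1\end{pmatrix},\qquad
N=\begin{pmatrix}a_2&a_1^{-1}b\\0&t^{-1}s_2\end{pmatrix}.
\]
Multiplying, we find
\[
LN=\begin{pmatrix}a_1a_2&b\\ca^{-1}a_1a_2&ca^{-1}b+s_1s_2\end{pmatrix}=\begin{pmatrix}a&b\\c&d\end{pmatrix}=T .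
\]
Choose $t$ so large that $r(a_1)\,r((ts_1)^{-1})=t^{-1}r(a_1)r(s_1^{-1})<1$. Then $a_1$ and $ts_1$ are separated, and $L\sim a_1\oplus ts_1$ by Lemma~\ref{lem:R}. The operator $N^{-1}$ is upper triangular with diagonal entries $a_2^{-1}\sim a_1$ and $ts_2^{-1}\sim ts_1$. Separation depends only on spectra, so these entries are separated too, and $N^{-1}\sim a_2^{-1}\oplus ts_2^{-1}\sim a_1\oplus ts_1$. Thus $TN^{-1}=L\sim N^{-1}$, and Lemma~\ref{lem:criterion} applies.
\end{proof}

\section{Factoring an arbitrary invertible operator}\label{sec:factor}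

Apart from the extra block, the pivots will be $Z$ and $Z^{-1}w$, where $w$ is given and $Z$ is ours to choose. To have Fact~\ref{fact:sum} available for both we need $w=PQ$ with each factor similar to a direct sum of two operators of class $(F)$; then we take $Z=P$. In addition $\sigma(P)$ must lie outside a prescribed disc, so that $P$ is separated from the extra block. We again obtain the factors by triangular factorization, which requires a decomposition in which the leading block of $w$ is invertible. An arbitrary decomposition will not do, as $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ shows.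

\begin{lemma}\label{lem:compression}
Let $w$ be invertible on an infinite-dimensional space $\mathcal K$. There is an orthogonal decomposition $\mathcal K=\mathcal K_1\oplus\mathcal K_2$ into infinite-dimensional subspaces such that the compression of $w$ to $\mathcal K_1$ is invertible.
\end{lemma}

\begin{proof}
We first find a weakly null sequence of unit vectors $z_n$ with $\langle wz_n,z_n\rangle\to\lambda\ne0$. Let $m>0$ satisfy $\|wx\|\ge m\|x\|$ for all $x$, let $(x_n)$ be orthonormal, and let $y_n=wx_n$, which is weakly null. By polarization,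
\[
4m^2\le4\langle wx_n,y_n\rangle=\sum_{k=0}^3i^k\langle w(x_n+i^ky_n),x_n+i^ky_n\rangle .
\]
So for each $n$ some $k$ gives $|\langle wz,z\rangle|\ge m^2$ with $z=x_n+i^ky_n$, and one $k$ serves infinitely many $n$. These vectors are weakly null, have norm at most $1+\|w\|$, and satisfy $\|z\|^2\ge m^2/\|w\|$. Normalizing them keeps $|\langle wz,z\rangle|$ bounded away from $0$ and keeps the sequence weakly null. A further subsequence makes $\langle wz_n,z_n\rangle$ converge.

Fix $0<\eta<\min(\frac12,\frac{|\lambda|}2)$, and discard finitely many terms so that $|\langle wz_n,z_n\rangle-\lambda|\le\eta$ for all $n$. Lemma~\ref{lem:SP} gives, after thinning, a bounded $J:\ell^2\to\mathcal K$, $J\varepsilon_n=z_n$, with $\|J^*J-1\|\le\eta<1$ and $\|J^*wJ-\lambda\|\le2\eta<|\lambda|$. The first estimate shows that $J$ is bounded below.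

Let $J_e$ be the restriction of $J$ to the closed span of the $\varepsilon_{2n}$. Then $\mathcal K_1=\operatorname{ran}J_e$ is closed and infinite-dimensional. Its codimension is infinite, because $J$ is injective and so maps the span of the $\varepsilon_{2n-1}$ onto an infinite-dimensional space meeting $\mathcal K_1$ only in $0$. Put $\mathcal K_2=\mathcal K_1^\perp$. As a compression of $J^*wJ$, the operator $J_e^*wJ_e$ satisfies $\|J_e^*wJ_e-\lambda\|\leq 2\eta<|\lambda|$, hence is invertible. If $a$ is the compression of $w$ to $\mathcal K_1$ and $J_0$ is $J_e$ viewed as an isomorphism onto $\mathcal K_1$, then $J_e^*wJ_e=J_0^*aJ_0$. Hence $a$ is invertible.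
\end{proof}

\begin{lemma}\label{lem:PQ}
Let $w$ be invertible on an infinite-dimensional space and let $\rho\ge0$. Then $w=PQ$ with $P\sim p_1\oplus p_2$ and $Q\sim q_1\oplus q_2$, where $p_1,p_2,q_1,q_2$ are invertible of class $(F)$ and $\sigma(P)\subset\{|z|>\rho\}$.
\end{lemma}

\begin{proof}
\emph{(i) If $a$ is invertible on an infinite-dimensional space, there is an invertible $d$ of class $(F)$ with $\sigma(d)\subset\{1,2,3\}$ and $d^{-1}a$ of class $(F)$.} Split the space into two infinite-dimensional pieces and let $d_0=1\oplus2$ and $d_0'=1\oplus3$; both are of class $(F)$. If $d_0^{-1}a$ is of class $(F)$, take $d=d_0$. If not, $d_0^{-1}a=\lambda+\text{compact}$ with $\lambda\ne0$, since an invertible operator on an infinite-dimensional space is not compact. Then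
\[
d_0'^{-1}a=(d_0'^{-1}d_0)(d_0^{-1}a)=\lambda\bigl(1\oplus\tfrac23\bigr)+\text{compact}
\]
is of class $(F)$, and we take $d=d_0'$.

\emph{(ii)} By Lemma~\ref{lem:compression} write $w=\begin{pmatrix}a&b\\c&e\end{pmatrix}$ on a sum of two infinite-dimensional spaces, with $a$ invertible. Then $s=e-ca^{-1}b$ is invertible. Let $d_1,d_2$ be given by (i) for $a$ and $s$. For $\tau_1,\tau_2>0$ put $p_i=\tau_id_i$, $q_1=p_1^{-1}a$, $q_2=p_2^{-1}s$, all invertible of class $(F)$, and
\[
P=\begin{pmatrix}p_1&0\\ca^{-1}p_1&p_2\end{pmatrix},\qquad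
Q=\begin{pmatrix}q_1&p_1^{-1}b\\0&q_2\end{pmatrix},\qquad
PQ=\begin{pmatrix}a&b\\c&ca^{-1}b+s\end{pmatrix}=w .
\]
Fix $\tau_1>\rho$. Since
\[
r(p_1)\,r(p_2^{-1})\le3\tau_1/\tau_2,\qquad
r(q_1^{-1})\,r(q_2)\le\frac{\tau_1}{\tau_2}\,\|(d_1^{-1}a)^{-1}\|\,\|d_2^{-1}s\|,
\]
both products are less than $1$ when $\tau_2$ is large. Then $p_1,p_2$ are separated, and so are $q_1,q_2$. Lemma~\ref{lem:R} gives $P\sim p_1\oplus p_2$ and $Q\sim q_1\oplus q_2$. We also take $\tau_2>\tau_1$, so that $\sigma(P)=\sigma(p_1)\cup\sigma(p_2)\subset\{|z|\ge\tau_1\}\subset\{|z|>\rho\}$.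
\end{proof}

\begin{corollary}
Every invertible operator on $\mathfrak H$ is a product of two multiplicative commutators.
\end{corollary}

\begin{proof}
Apply Fact~\ref{fact:sum} to the factors $P$ and $Q$ of Lemma~\ref{lem:PQ}.
\end{proof}

\section{A subspace moved by $T$ and by $T^{-1}$}\label{sec:move}

In the matrix model we needed a vector $x$ that is not an eigenvector. Now we need an infinite-dimensional subspace $\mathcal M=\operatorname{ran}J$ and a map $\Phi$ that vanishes on $\mathcal M$ but maps $T\mathcal M$ isomorphically onto $\ell^2$. We ask that the same $\Phi$ also map $T^{-1}\mathcal M$ isomorphically onto $\ell^2$; Section~\ref{sec:A} explains why. This is where class $(F)$ is used.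

\begin{lemma}\label{lem:JPhi}
Let $T$ be invertible of class $(F)$ on $\mathfrak H$. There are bounded operators $J:\ell^2\to\mathfrak H$, bounded below, and $\Phi:\mathfrak H\to\ell^2$ such that
\[
\Phi J=0,\qquad \Phi TJ\ \text{ and }\ \Phi T^{-1}J\ \text{ are invertible on }\ell^2 .
\]
\end{lemma}

\begin{proof}
\emph{Step 1. There are $\delta>0$ and a weakly null sequence of unit vectors $x_n$ with $\|Tx_n-\langle Tx_n,x_n\rangle x_n\|\ge\delta$ for all $n$.}
Suppose not. Then
\begin{equation}\label{eq:approx}
Tx_n-\langle Tx_n,x_n\rangle x_n\to0\quad\text{for every weakly null sequence of unit vectors }x_n ,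
\end{equation}
since otherwise these norms would be bounded below along a subsequence. We claim that the numbers $\langle Tx_n,x_n\rangle$ have only one possible limit. Let $(x_n),(y_n)$ be weakly null sequences of unit vectors with $\langle Tx_n,x_n\rangle\to\lambda$ and $\langle Ty_n,y_n\rangle\to\mu$. Since $\langle x_n,y_k\rangle\to0$ as $k\to\infty$ for fixed $n$, we may pass to a subsequence of $(y_n)$ and assume $\langle x_n,y_n\rangle\to0$. Then $\|x_n+y_n\|\to\sqrt2$, and \eqref{eq:approx} applied to the normalized vectors $x_n+y_n$ gives bounded scalars $\nu_n$ with $T(x_n+y_n)-\nu_n(x_n+y_n)\to0$. By \eqref{eq:approx} for $(x_n)$ and $(y_n)$,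
\[
(\lambda-\nu_n)x_n+(\mu-\nu_n)y_n\to0 .
\]
As $\langle x_n,y_n\rangle\to0$, the squared norm of the left side is $|\lambda-\nu_n|^2+|\mu-\nu_n|^2+o(1)$. So $\nu_n\to\lambda$ and $\nu_n\to\mu$, whence $\lambda=\mu$.

The numbers $\langle Tx_n,x_n\rangle$ are bounded, so there is one $\lambda$ with $\langle Tx_n,x_n\rangle\to\lambda$, and hence $(T-\lambda)x_n\to0$ by \eqref{eq:approx}, for every weakly null sequence of unit vectors. If $(u_n)$ is weakly null and $\|(T-\lambda)u_n\|$ does not tend to $0$, then along a subsequence $\|(T-\lambda)u_n\|$, and therefore $\|u_n\|$, is bounded below; normalizing contradicts what we just proved. So $T-\lambda$ maps weakly null sequences to norm null sequences, that is, $T-\lambda$ is compact. This contradicts class $(F)$.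

\emph{Step 2. One direction that detects both $Tx_n$ and $T^{-1}x_n$.} Put
\[
f_n=Tx_n-\langle Tx_n,x_n\rangle x_n,\qquad \kappa_n=\langle T^{-1}x_n,x_n\rangle,\qquad g_n=T^{-1}x_n-\kappa_nx_n .
\]
Both sequences $(f_n)$ and $(g_n)$ are bounded and weakly null, $f_n$ and $g_n$ are orthogonal to $x_n$ for each $n$, and $\|f_n\|\ge\delta$. We claim that $\|g_n\|$ is bounded below as well. Indeed
\[
Tg_n=x_n-\kappa_nTx_n=(1-\kappa_n\langle Tx_n,x_n\rangle)x_n-\kappa_nf_n ,
\]
an orthogonal sum. If $|\kappa_n|\ge1/(2\|T\|)$, then $\|Tg_n\|\ge|\kappa_n|\|f_n\|\ge\delta/(2\|T\|)$. Otherwise $\|Tg_n\|\ge1-|\kappa_n|\|T\|\ge\frac12$. Since $\|g_n\|\geq\|Tg_n\|/\|T\|$, the claim follows.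

Pass to a subsequence with $\|f_n\|^2\to\alpha>0$, $\|g_n\|^2\to\beta>0$ and $\langle f_n,g_n\rangle\to\gamma$. If $\gamma\ne0$, then $f_n$ itself pairs nontrivially with $g_n$; if $\gamma=0$, the sum $f_n+g_n$ pairs nontrivially with both. Accordingly let $h_n=f_n$ if $\gamma\ne0$ and $h_n=f_n+g_n$ if $\gamma=0$. Then $(h_n)$ is bounded and weakly null, $\langle x_n,h_n\rangle=0$, and
\[
\langle Tx_n,h_n\rangle=\langle f_n,h_n\rangle\to p=\alpha\ne0,\qquad
\langle T^{-1}x_n,h_n\rangle=\langle g_n,h_n\rangle\to q\ne0,
\]
where $q=\bar\gamma$ in the first case and $q=\beta$ in the second.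

\emph{Step 3. Construction of $J$ and $\Phi$.} Choose $0<\eta\le\frac12$ with
\[
(2+4\|T\|)\eta<|p|\quad\text{and}\quad(2+4\|T^{-1}\|)\eta<|q|.
\]
Discard finitely many terms so that $|\langle Tx_n,h_n\rangle-p|\le\eta$ and $|\langle T^{-1}x_n,h_n\rangle-q|\le\eta$. Apply Lemma~\ref{lem:SP} to $(x_n),(h_n)$ and $T,T^{-1}$: after thinning, $J\varepsilon_n=x_n$ and $\Psi\varepsilon_n=h_n$ define bounded operators with
\[
\|J^*J-1\|\le\eta,\qquad\|\Psi^*J\|\le\eta,\qquad\|\Psi^*TJ-p\|\le2\eta,\qquad\|\Psi^*T^{-1}J-q\|\le2\eta .
\]
As $\eta\le\frac12$, $J$ is bounded below, $\|J\|^2\le2$ and $\|(J^*J)^{-1}\|\le2$. The orthogonal projection onto $\operatorname{ran}J$ is $\Pi=J(J^*J)^{-1}J^*$. Let $\Phi=\Psi^*(1-\Pi)$. Then $\Phi J=0$ and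
\[
\|\Phi TJ-p\|\le\|\Psi^*TJ-p\|+\|\Psi^*J\|\,\|(J^*J)^{-1}\|\,\|J^*TJ\|\le2\eta+\eta\cdot2\cdot2\|T\|<|p| ,
\]
so $\Phi TJ$ is invertible. With $T^{-1},q$ in place of $T,p$ the same estimate reads $\|\Phi T^{-1}J-q\|\le2\eta+4\eta\|T^{-1}\|<|q|$, so $\Phi T^{-1}J$ is invertible.
\end{proof}

\begin{remark}\label{rem:F}
Class $(F)$ cannot be dropped: if $T=\lambda+K$ with $K$ compact and $\Phi J=0$, then $\Phi TJ=\Phi KJ$ is compact, hence not invertible on $\ell^2$.
\end{remark}

\section{Operators of class $(F)$: proof of Theorem~\ref{thm:A}}\label{sec:A}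

Let $T$ be invertible of class $(F)$, and let $J,\Phi$ be as in Lemma~\ref{lem:JPhi}. Put
\[
\mathcal K=\ell^2,\qquad\mathcal M=\operatorname{ran}J,\qquad\mathcal C=\ker\Phi\supset\mathcal M,\qquad\mathcal R=\mathcal C\ominus\mathcal M .
\]
The subspace $\mathcal M$ is closed because $J$ is bounded below. The dimension of $\mathcal R$ plays no role; if $\mathcal R=0$, omit the blocks belonging to it. We write $\dotplus$ for direct sums of closed subspaces. We first bring $T$ to a companion form, then apply a shear with a parameter $Z$, and finally choose $Z$ so that both pivots are multiplicative commutators.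

\paragraph{A companion form.} The bounded idempotent $TJ(\Phi TJ)^{-1}\Phi$ has range $T\mathcal M$ and kernel $\mathcal C$, because $\Phi$ is onto and $TJ$ is injective. In the same way $T^{-1}J(\Phi T^{-1}J)^{-1}\Phi$ has range $T^{-1}\mathcal M$ and kernel $\mathcal C$. Hence
\begin{equation}\label{eq:two}
\mathfrak H=T\mathcal M\dotplus\mathcal C=\mathcal M\dotplus\mathcal R\dotplus T\mathcal M,\qquad
\mathfrak H=T^{-1}\mathcal M\dotplus\mathcal C .
\end{equation}
Applying $T$ to the second decomposition gives
\begin{equation}\label{eq:TR}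
\mathfrak H=\mathcal M\dotplus T\mathcal C=\mathcal M\dotplus T\mathcal M\dotplus T\mathcal R .
\end{equation}
By \eqref{eq:two} the map $\Theta:\mathcal K\oplus\mathcal R\oplus\mathcal K\to\mathfrak H$, $\Theta(u,r,v)=Ju+r+TJv$, is invertible. As $T\Theta(u,0,0)=TJu=\Theta(0,0,u)$,
\[
\hat T=\Theta^{-1}T\Theta=\begin{pmatrix}0&X_2&X_1\\0&Y&Y_3\\1&Y_2&Y_1\end{pmatrix}.
\]
The entry $Y$ is $T|_{\mathcal R}:\mathcal R\to T\mathcal R$ followed by the projection onto $\mathcal R$ along $\mathcal M\dotplus T\mathcal M$. By \eqref{eq:two} and \eqref{eq:TR} both $\mathcal R$ and $T\mathcal R$ are complements of $\mathcal M\dotplus T\mathcal M$, so this projection maps $T\mathcal R$ isomorphically onto $\mathcal R$. \emph{Therefore $Y$ is invertible.} This is the reason for asking in Lemma~\ref{lem:JPhi} that $\Phi T^{-1}J$ be invertible: $Y$ is the extra block and will sit in the first pivot, and the first decomposition in \eqref{eq:two} alone does not give its invertibility.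

\paragraph{The shear.} Let $Z\in\mathfrak L(\mathcal K)$ be invertible, still to be chosen, and let $E=\begin{pmatrix}1&0&Z\\0&1&0\\0&0&1\end{pmatrix}$. Multiplying by $E$ on the left adds $Z$ times the third row to the first; multiplying by $E^{-1}$ on the right subtracts the first column times $Z$ from the third. So
\[
E\hat TE^{-1}=\left(\begin{array}{cc|c}Z&X_2+ZY_2&X_1+ZY_1-Z^2\\0&Y&Y_3\\\hline1&Y_2&Y_1-Z\end{array}\right).
\]
View this as a $2\times2$ block matrix on $(\mathcal K\oplus\mathcal R)\oplus\mathcal K$. Its leading block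
\[
A=\begin{pmatrix}Z&X_2+ZY_2\\0&Y\end{pmatrix}
\]
is invertible, and since $A^{-1}=\begin{pmatrix}Z^{-1}&-Z^{-1}(X_2+ZY_2)Y^{-1}\\0&Y^{-1}\end{pmatrix}$,
\[
(1,\ Y_2)A^{-1}=\bigl(Z^{-1},\ -Z^{-1}X_2Y^{-1}-Y_2Y^{-1}+Y_2Y^{-1}\bigr)=\bigl(Z^{-1},\ -Z^{-1}X_2Y^{-1}\bigr).
\]
The Schur complement of $A$ is therefore
\[
S=(Y_1-Z)-Z^{-1}(X_1+ZY_1-Z^2)+Z^{-1}X_2Y^{-1}Y_3=Z^{-1}w,\qquad w=X_2Y^{-1}Y_3-X_1
\]
(with $w=-X_1$ if $\mathcal R=0$). The terms $Y_1$ and $Z$ cancel. What remains is $Z^{-1}$ times an operator $w$ that does not depend on $Z$. Since $E\hat TE^{-1}$ and $A$ are invertible for every invertible $Z$, for instance $Z=1$, so are $S$ and $w=ZS$.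

\paragraph{Choice of $Z$.} Apply Lemma~\ref{lem:PQ} to $w$ with $\rho=\|Y\|$ (and $\rho=0$ if $\mathcal R=0$). This gives $w=PQ$ with $P\sim p_1\oplus p_2$ and $Q\sim q_1\oplus q_2$. Let $Z=P$.

\begin{itemize}
\item \emph{$A$ is a multiplicative commutator.} If $\mathcal R=0$, then $A=P\sim p_1\oplus p_2$ and Fact~\ref{fact:sum} applies. Otherwise $A$ is upper triangular with diagonal entries $P$ and $Y$. Every point of the compact set $\sigma(P)$ has modulus greater than $\|Y\|\ge r(Y)$, so $r(P^{-1})r(Y)<1$ and the entries are separated. By Lemma~\ref{lem:R}, $A\sim P\oplus Y\sim(Y\oplus p_1)\oplus p_2$. If $Y\oplus p_1$ were a scalar plus a compact operator, so would be $p_1$. Hence both $Y\oplus p_1$ and $p_2$ are of class $(F)$, and Fact~\ref{fact:sum} applies.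
\item \emph{$S$ is a multiplicative commutator.} Indeed $S=P^{-1}w=Q\sim q_1\oplus q_2$, and Fact~\ref{fact:sum} applies.
\end{itemize}

By Lemma~\ref{lem:assembly}, $E\hat TE^{-1}$ is a multiplicative commutator, and so is $T\sim E\hat TE^{-1}$. This proves Theorem~\ref{thm:A}. \qed

\section{Compact perturbations of scalars: proof of Theorem~\ref{thm:B}}\label{sec:B}

For $T=\lambda+K$ the previous method has nothing to start from, by Remark~\ref{rem:F}. Instead we use Lemma~\ref{lem:criterion} with $B$ a bilateral shift. Let $\mathcal W$ be an infinite-dimensional space, and on $\ell^2(\mathbb Z,\mathcal W)$ let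
\[
(Uv)_j=v_{j-1},\qquad(\Delta v)_j=\lambda^jv_j\quad(|\lambda|=1).
\]
Then $(\Delta U\Delta^{-1}v)_j=\lambda^j\lambda^{-(j-1)}v_{j-1}=\lambda(Uv)_j$, that is,
\begin{equation}\label{eq:Delta}
\Delta U\Delta^{-1}=\lambda U .
\end{equation}
So the shift absorbs the scalar $\lambda$. This is the only place where $|\lambda|=1$ is used: it makes $\Delta$ bounded and invertible. It remains to absorb an invertible operator $T_1=1+K_1$ with $K_1$ compact.

\paragraph{The model case.} Suppose that $T_1$ acts as an invertible operator $T_{\mathcal W}$ on the $0$-th coordinate and as the identity on all others. Define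
\begin{equation}\label{eq:G}
(Gv)_j=v_j\ \ (j<0),\qquad (Gv)_j=T_{\mathcal W}v_j\ \ (j\ge0).
\end{equation}
Then $T_1UG=GU$, so $T_1U\sim U$. Indeed, the $j$-th coordinates of $T_1UGv$ and $GUv$ are both $v_{j-1}$ for $j<0$ and both $T_{\mathcal W}v_{j-1}$ for $j\ge0$: in $T_1UGv$ the factor $T_{\mathcal W}$ comes from $T_1$ when $j=0$ and from $G$ when $j\ge1$. If $K_1$ has finite rank, $T_1$ has this form when $\mathcal W$ contains $\operatorname{ran}K_1+\operatorname{ran}K_1^*$ and has infinite dimension and codimension. For general compact $K_1$ there remains a perturbation of the model case, which can be made small.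

Smallness in norm is not enough to stay similar to $U$: the spectral radius of $(1+\varepsilon)U$ is $1+\varepsilon$. The perturbation we get is small in a stronger sense, adapted to $U$.

\subsection{Perturbations of the bilateral shift}

Write $(f\otimes g)x=\langle x,g\rangle f$; then $C(f\otimes g)D=Cf\otimes D^*g$. Call a vector of $\ell^2(\mathbb Z,\mathcal W)$ \emph{homogeneous} if it is supported in a single coordinate. If $f$ and $g$ are homogeneous, then
\begin{equation}\label{eq:hom}
\text{the vectors }U^af\ (a\in\mathbb Z)\text{ are pairwise orthogonal, and }\langle U^af,g\rangle\ne0\text{ for at most one }a .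
\end{equation}

\begin{proposition}\label{prop:shift}
Let $F=\sum_rf_r\otimes g_r$ be a countable sum with $f_r,g_r$ homogeneous and $\rho=\sum_r\|f_r\|\|g_r\|\le\frac13$. Then there is an invertible $\Omega$ with $(U+F)\Omega=\Omega U$.
\end{proposition}

We obtain $\Omega$ as the strong limit of $\Omega_n=X^nU^{-n}$, where $X=U+F$. The danger is that $X^n$ may grow. To first order in $F=f\otimes g$ it does not: the first order part of $X^n-U^n$ is $\sum_{a+b=n-1}U^aFU^b$. This has $n$ terms, but by Cauchy--Schwarz and Bessel's inequality for the orthogonal families $(U^{-b}g)_b$ and $(U^af)_a$,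
\[
\Bigl|\sum_{a+b=n-1}\langle U^bx,g\rangle\langle U^af,y\rangle\Bigr|\le
\Bigl(\sum_b|\langle x,U^{-b}g\rangle|^2\Bigr)^{1/2}\Bigl(\sum_a|\langle U^af,y\rangle|^2\Bigr)^{1/2}\le\|f\|\|g\|\|x\|\|y\|,
\]
uniformly in $n$. In the higher order terms the inner exponents are controlled by the second part of \eqref{eq:hom}.

\begin{proof}
\emph{Uniform bounds.} Expanding $X^n=(U+F)^n$,
\[
X^n-U^n=\sum_{k=1}^n\ \sum_{\substack{a_0+\dots+a_k=n-k\\a_i\ge0}}U^{a_0}FU^{a_1}F\cdots FU^{a_k}.
\]
Apply the $k$-th term to $x$ and pair it with $y$. Inserting $F=\sum_rf_r\otimes g_r$, we get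
\[
\sum_{r_1,\dots,r_k}\ \sum_a\ \langle U^{a_k}x,g_{r_k}\rangle\,\Bigl[\langle U^{a_{k-1}}f_{r_k},g_{r_{k-1}}\rangle\cdots\langle U^{a_1}f_{r_2},g_{r_1}\rangle\Bigr]\,\langle U^{a_0}f_{r_1},y\rangle ,
\]
where the bracket is $1$ if $k=1$. The sum over $a$ is finite and the sum over the $r_i$ converges absolutely, so the order of summation does not matter. Fix $r_1,\dots,r_k$. By \eqref{eq:hom} the bracket vanishes except for at most one choice of $(a_1,\dots,a_{k-1})$, and there its modulus is at most $\prod_{i=2}^k\|f_{r_i}\|\prod_{i=1}^{k-1}\|g_{r_i}\|$. Once these exponents are fixed, so is $a_0+a_k$, and one free index remains. As in the first order computation,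
\[
\sum|\langle x,U^{-a_k}g_{r_k}\rangle|\,|\langle U^{a_0}f_{r_1},y\rangle|\le\|g_{r_k}\|\,\|f_{r_1}\|\,\|x\|\,\|y\| .
\]
So the contribution of $r_1,\dots,r_k$ is at most $\prod_{i=1}^k\|f_{r_i}\|\|g_{r_i}\|\cdot\|x\|\|y\|$. Summing over the $r_i$ bounds the $k$-th term by $\rho^k\|x\|\|y\|$. Since $U$ is unitary,
\[
\|\Omega_n-1\|=\|X^n-U^n\|\le\sum_{k\ge1}\rho^k=\frac\rho{1-\rho}\le\frac12\qquad(n\ge0),
\]
and in particular $\|X^n\|\le\frac32$.

\emph{Convergence.} We have $\Omega_{n+1}-\Omega_n=X^n(X-U)U^{-n-1}=X^nFU^{-n-1}$. For homogeneous $x$,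
\[
\sum_{n\ge0}\|\Omega_{n+1}x-\Omega_nx\|\le\frac32\sum_r\|f_r\|\sum_{n\ge0}|\langle U^{-n-1}x,g_r\rangle|\le\frac32\,\rho\|x\| ,
\]
because for each $r$ at most one $n$ contributes, by \eqref{eq:hom}. So $\Omega_nx$ converges for $x$ in the linear span of the homogeneous vectors, which is dense. As the $\Omega_n$ are uniformly bounded, $\Omega_n$ converges strongly on the whole space to an operator $\Omega$ with $\|\Omega-1\|\le\frac12$. Hence $\Omega$ is invertible. Letting $n\to\infty$ in $X\Omega_n=X^{n+1}U^{-n}=\Omega_{n+1}U$ gives $X\Omega=\Omega U$.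
\end{proof}

\subsection{Choosing the shift and finishing the proof}

Let $T=\lambda+K$ be as in Theorem~\ref{thm:B} and write $T=\lambda T_1$, $T_1=1+K_1$, where $K_1=\lambda^{-1}K$ is compact and $T_1$ is invertible. Put
\[
\kappa=\max(1,\|T_1\|)\,\max(1,2\|T_1^{-1}\|),
\]
and choose $\varepsilon>0$ with $2\varepsilon\kappa\le\frac13$ and $4\varepsilon\|T_1^{-1}\|\le1$.

\paragraph{The shift.} Let $(u_k)$ be an orthonormal basis of $\mathfrak H$. By compactness $\|K_1u_k\|\to0$ and $\|K_1^*u_k\|\to0$. Choose a subsequence $(e_n)_{n\ge1}$ of $(u_k)$, omitting infinitely many $u_k$, with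
\[
\|K_1e_n\|+\|K_1^*e_n\|\le\varepsilon4^{-n}.
\]
Since $|\langle K_1e_m,e_n\rangle|$ is at most $\|K_1e_m\|$ and at most $\|K_1^*e_n\|$, it is at most their geometric mean, hence at most $\varepsilon2^{-m-n}$.

Let $\mathcal W$ be the closed span of the omitted $u_k$, which is infinite-dimensional, and identify $\mathfrak H$ unitarily with $\ell^2(\mathbb Z,\mathcal W)$ in such a way that $\mathcal W$ becomes the $0$-th coordinate space and the $e_n$ become, in some order, the union over $j\ne0$ of orthonormal bases of the $j$-th coordinate spaces. This is possible because both families are countably infinite. All vectors of $\mathcal W$ and all $e_n$ are then homogeneous. Let $U$ be the bilateral shift.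

\paragraph{Splitting off the model case.} Let $P_{\mathcal W}$ be the orthogonal projection onto $\mathcal W$, and put
\[
E=K_1-P_{\mathcal W}K_1P_{\mathcal W}=P_{\mathcal W}K_1(1-P_{\mathcal W})+(1-P_{\mathcal W})K_1P_{\mathcal W}+(1-P_{\mathcal W})K_1(1-P_{\mathcal W}) .
\]
Since the $e_n$ are an orthonormal basis of $\operatorname{ran}(1-P_{\mathcal W})$, the three terms are, in order,
\[
E=\sum_n(P_{\mathcal W}K_1e_n)\otimes e_n+\sum_ne_n\otimes(P_{\mathcal W}K_1^*e_n)+\sum_{m,n}\langle K_1e_m,e_n\rangle\,e_n\otimes e_m .
\]
So $E=\sum_rf_r'\otimes g_r'$ with homogeneous $f_r',g_r'$, and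
\[
\sum_r\|f_r'\|\|g_r'\|\le\sum_n\varepsilon4^{-n}+\sum_{m,n}\varepsilon2^{-m-n}=\tfrac13\varepsilon+\varepsilon\le2\varepsilon .
\]
In particular $\|E\|\le2\varepsilon$. The operator $\tilde T=T_1-E=1+P_{\mathcal W}K_1P_{\mathcal W}$ acts as $T_{\mathcal W}=P_{\mathcal W}T_1|_{\mathcal W}$ on coordinate $0$ and as the identity on the other coordinates. As $\|T_1^{-1}E\|\le2\varepsilon\|T_1^{-1}\|\le\frac12$, the operator $\tilde T=T_1(1-T_1^{-1}E)$ is invertible and $\|\tilde T^{-1}\|\le2\|T_1^{-1}\|$. Hence $T_{\mathcal W}$ is invertible with $\|T_{\mathcal W}\|\le\|T_1\|$ and $\|T_{\mathcal W}^{-1}\|\le2\|T_1^{-1}\|$. Define $G$ by \eqref{eq:G}. Then $\|G\|\|G^{-1}\|\le\kappa$, and $\tilde TU=GUG^{-1}$ by the model case.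

\paragraph{Conclusion.} We get
\[
T_1U=\tilde TU+EU=G(U+F)G^{-1},\qquad F=G^{-1}EUG=\sum_r(G^{-1}f_r')\otimes(G^*U^*g_r') .
\]
The operators $G^{-1}$ and $G^*$ act within each coordinate and $U^*$ shifts coordinates, so the vectors $f_r=G^{-1}f_r'$ and $g_r=G^*U^*g_r'$ are homogeneous, and
\[
\sum_r\|f_r\|\|g_r\|\le\|G^{-1}\|\,\|G\|\cdot2\varepsilon\le2\varepsilon\kappa\le\tfrac13 .
\]
Proposition~\ref{prop:shift} gives an invertible $\Omega$ with $U+F=\Omega U\Omega^{-1}$. Put $V=G\Omega$; then $T_1U=VUV^{-1}$. By \eqref{eq:Delta},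
\[
TU=\lambda T_1U=V(\lambda U)V^{-1}=(V\Delta)U(V\Delta)^{-1},
\]
that is,
\[
T=(V\Delta)\,U\,(V\Delta)^{-1}\,U^{-1}.
\]
This is the required representation with $A=V\Delta$ and $B=U$. The shift $U$ has infinite multiplicity because $\mathcal W$ is infinite-dimensional. \qed

\begin{thebibliography}{9}
\bibitem{MC}
\emph{Multiplicative Commutators of Operators},
\url{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/1DF27B547F01584A6929C3370AF812F0/S0008414X00040700a.pdf/multiplicative_commutators_of_operators.pdf}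
\end{thebibliography}

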